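# Semi-unification over Abelian groups with several inequations

Take an ML-like language in which every number carries a dimension: a value of type $\mathrm{real}\ (L\cdot T^{-1})$ is a speed. Functions may be polymorphic in dimensions but not in types. Checking such programs leads to systems of inequations "this type is at least as general as that one", where the unknowns are dimensions. The report *Programming Languages And Dimensions* (UCAM-CL-TR-391) raises the following question: is there an algorithm that decides whether a finite system of such inequations can be solved? The answer is yes, and these notes prove it. We begin with rational exponents, where the argument is short, and then ask what changes when exponents must be integers.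

## 1. Rational exponents: a descending chain of subspaces

### 1.1 Inequations between dimension types

Dimension expressions are built from dimension variables $d_1,d_2,\dots$, base dimensions (constants such as $M,L,T$), the unit dimension $1$, products $\delta_1\cdot\delta_2$ and inverses $\delta^{-1}$. Types contain no type variables; they are built from base types such as $\mathrm{bool}$ and $\mathrm{int}$, the types $\mathrm{real}\ \delta$, and constructors such as $\tau\to\tau'$ and $\tau\times\tau'$. Write $=_D$ for equality of types modulo the laws of Abelian groups inside the dimension expressions; the type constructors are otherwise free. A **substitution** maps dimension variables to dimension expressions. It fixes every base dimension and acts on a type through its dimension variables only.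

**Definition.** The inequation $\tau\le_D\tau'$ holds if $R(\tau)=_D\tau'$ for some substitution $R$. Given $\mathcal I=\{(\tau_1,\tau_1'),\dots,(\tau_\ell,\tau_\ell')\}$, an **Abelian group semi-unifier** of $\mathcal I$ is a substitution $S$ for which there are substitutions $R_1,\dots,R_\ell$ with
$$R_i(S(\tau_i))=_D S(\tau_i')\qquad(1\le i\le \ell).$$

The same $S$ serves all inequations, but each has its own $R_i$. This is why several inequations cannot simply be tupled into one. For example, $\mathrm{real}\ d\le_D\mathrm{real}\ M$ and $\mathrm{real}\ d\le_D\mathrm{real}\ L$ are solved together by $S=\mathrm{id}$, $R_1(d)=M$, $R_2(d)=L$; but the single inequation $\mathrm{real}\ d\times\mathrm{real}\ d\le_D\mathrm{real}\ M\times\mathrm{real}\ L$ would need $R(S(d))$ to be both $M$ and $L$.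

Two results of Rittri concern this setting. For one inequation ($\ell=1$) the problem is decidable. And if dimensions may have rational exponents, so that the theory is that of vector spaces over $\mathbb Q$, it is decidable for any finite number of inequations. We now prove the second statement, in a language that also covers integer exponents.

### 1.2 From types to functionals

Let $A$ be $\mathbb Z$ or $\mathbb Q$, the ring of allowed exponents. Modulo the theory, dimension expressions form the free $A$-module $F$ on all base dimensions and all dimension variables. We write $F$ additively, so $d_1^2\cdot M^{-1}$ becomes $2d_1-M$ and the unit dimension becomes $0$. A substitution is an $A$-linear endomorphism of $F$ that fixes every base dimension.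

Call a type with its dimension expressions erased its *shape*. Substitutions preserve shapes, and constructors are free. So if $\tau_i,\tau_i'$ have different shapes for some $i$, there is no semi-unifier. Otherwise we read off the corresponding dimension expressions: inequation $i$ becomes a finite list of pairs $(a_{ij},a_{ij}')\in F\times F$, and we seek $S,R_i$ with $R_i(S(a_{ij}))=S(a'_{ij})$ for all $i,j$.

Let $B$ and $X$ be the finite sets of base dimensions and dimension variables that occur in $\mathcal I$. Put $n=|B|+|X|$, $\Lambda=A^{B\cup X}\subset F$, and $\Lambda^*=\mathrm{Hom}_A(\Lambda,A)\cong A^n$. Let $H_i\le\Lambda\times\Lambda$ be the submodule generated by all $(a_{ij},a_{ij}')$ and all $(b,b)$ with $b\in B$.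

The useful point of view is this: a substitution $S$ is a list of functionals on $\Lambda$, one for each generator $\gamma$ of $F$, namely "the exponent of $\gamma$ in $S(v)$". The matching $R_i$ express these functionals, evaluated on right-hand sides, through the same functionals evaluated on left-hand sides.

**Definition.** A submodule $\Phi\le\Lambda^*$ is **admissible** if for every $i$ and every $f\in\Phi$ there is $g\in\Phi$ with
$$f(a')=g(a)\quad\text{for all }(a,a')\in H_i. \tag{1}$$

A sum of admissible submodules is admissible (add the $g$'s), so there is a largest one, $\Phi_{\max}$.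

**Proposition 1.** Assume the shapes agree. Then $\mathcal I$ has a semi-unifier if and only if some admissible $\Phi$ restricts onto $\mathrm{Hom}_A(A^B,A)$, if and only if $\Phi_{\max}$ restricts onto $\mathrm{Hom}_A(A^B,A)$.

*Proof.* The second equivalence holds because $\Phi_{\max}$ contains every admissible $\Phi$.

**From substitutions to functionals.** Let $S,R_i$ be given. For each generator $\gamma$ of $F$ and $v\in\Lambda$, let $f_\gamma(v)$ be the coefficient of $\gamma$ in $S(v)$. Only finitely many $f_\gamma$ are nonzero; let $\Phi$ be their span. Since $S(b)=b$ for $b\in B$, we have $f_\gamma(b)=1$ if $\gamma=b$ and $0$ otherwise. So the $f_b$, $b\in B$, restrict to the dual basis of $A^B$, and $\Phi$ restricts onto $\mathrm{Hom}_A(A^B,A)$. For $(a,a')$ among the chosen generators of $H_i$ we have $S(a')=R_iS(a)$; for $(b,b)$ this holds because $S$ and $R_i$ fix $b$. Comparing coefficients of $\gamma$,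
$$f_\gamma(a')=\sum_\delta \mathrm{coef}_\gamma(R_i(\delta))\,f_\delta(a)=g(a),\qquad g=\sum_\delta\mathrm{coef}_\gamma(R_i(\delta))\,f_\delta\in\Phi .$$
The functional $g$ does not depend on the generator $(a,a')$, so (1) holds on $H_i$ for $f=f_\gamma$. By linearity it is solvable for every $f\in\Phi$.

**From functionals to substitutions.** Let $\Phi$ be admissible and onto. Choose $f_\beta\in\Phi$ for $\beta\in B$ restricting to the dual basis of $A^B$. Choose a basis $(f_y)_{y\in Y}$ of the kernel of the restriction map $\Phi\to\mathrm{Hom}_A(A^B,A)$, indexed by a finite set $Y$ of distinct dimension variables; the kernel is free because it is a submodule of $A^n$. Then $(f_\gamma)_{\gamma\in B\cup Y}$ is a basis of $\Phi$, and $f_\gamma(b)=\delta_{\gamma b}$ for $b\in B$. Put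
$$S(v)=\sum_{\gamma\in B\cup Y}f_\gamma(v)\,\gamma\qquad(v\in\Lambda). \tag{2}$$
This fixes each $b\in B$, so it is given by a substitution (the identity on variables outside $X$).

For each $i$ and $\gamma\in B\cup Y$ choose $g_{i\gamma}=\sum_{\delta\in B\cup Y} r^i_{\gamma\delta}f_\delta\in\Phi$ with $f_\gamma(a')=g_{i\gamma}(a)$ on $H_i$. Taking $(b,b)\in H_i$ gives $r^i_{\gamma b}=g_{i\gamma}(b)=f_\gamma(b)=\delta_{\gamma b}$. So $R_i(\delta)=\sum_\gamma r^i_{\gamma\delta}\gamma$, for $\delta\in B\cup Y$, fixes $B$ and extends to a substitution (the identity on other variables). For $(a,a')\in H_i$,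
$$R_iS(a)=\sum_\gamma\sum_\delta r^i_{\gamma\delta}f_\delta(a)\,\gamma=\sum_\gamma g_{i\gamma}(a)\gamma=\sum_\gamma f_\gamma(a')\gamma=S(a').\qquad\blacksquare$$

**Example 1.** Take the single inequation $\mathrm{real}\ d^2\le_D\mathrm{real}\ M$. Here $B=\{M\}$, $X=\{d\}$, and $H_1$ is generated by $(2d,M)$ and $(M,M)$. Write $f=(f_M,f_d)$. Condition (1) asks for $g\in\Phi$ with $f_M=2g_d$ and $f_M=g_M$. Over $\mathbb Q$ the whole space $\Phi=\mathbb Q^2$ is admissible, with $g=(f_M,f_M/2)$; indeed $S=\mathrm{id}$, $R(d)=M^{1/2}$ is a solution. Over $\mathbb Z$ every $f$ in an admissible $\Phi$ has $f_M$ even, so $\Phi$ cannot restrict onto $\mathbb Z$, and there is no solution. (The group $2\mathbb Z\times\mathbb Z$ is admissible, so it is $\Phi_{\max}$.)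

### 1.3 The operator $\Psi$ and the rational case

To compute $\Phi_{\max}$ we start from everything and throw away what violates (1). For a submodule $\Phi\le\Lambda^*$ let
$$\Psi(\Phi)=\{f\in\Phi:\ \forall i\ \exists g\in\Phi\ \forall(a,a')\in H_i:\ f(a')=g(a)\}. \tag{3}$$
We use four facts.

1. $\Psi(\Phi)=\Phi$ if and only if $\Phi$ is admissible. This is the definition.
2. $\Psi$ is monotone. Hence if $\Phi_{\max}\subseteq\Phi$, then $\Phi_{\max}=\Psi(\Phi_{\max})\subseteq\Psi(\Phi)$.
3. By 1 and 2, if $\Phi\supseteq\Phi_{\max}$ and $\Psi(\Phi)=\Phi$, then $\Phi=\Phi_{\max}$.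
4. A basis of $\Psi(\Phi)$ is computable from a basis of $\Phi$. It suffices to test (1) on the finitely many generators of $H_i$. If there are $J_i$ of them, evaluation at their first and second components gives linear maps $\alpha_i,\alpha_i':\Lambda^*\to A^{J_i}$, and $\Psi(\Phi)=\Phi\cap\bigcap_i(\alpha_i')^{-1}(\alpha_i(\Phi))$, an intersection of computable preimages.

**Proposition 2 (Rittri's second result).** With rational exponents, semi-unification is decidable for any finite number of inequations.

*Proof.* Let $A=\mathbb Q$. Compare shapes; if they agree, compute $\Lambda^*\supseteq\Psi(\Lambda^*)\supseteq\Psi^2(\Lambda^*)\supseteq\cdots$. These are subspaces of an $n$-dimensional space, so two consecutive ones coincide after at most $n$ steps. All contain $\Phi_{\max}$ by fact 2, so the repeated one is $\Phi_{\max}$ by fact 3. Now check whether $\Phi_{\max}\to\mathrm{Hom}_{\mathbb Q}(\mathbb Q^B,\mathbb Q)$ is onto, and apply Proposition 1. $\blacksquare$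

What changes over $\mathbb Z$? Proposition 1 and facts 1–4 hold as they stand. Only one sentence of the last proof fails: a strictly descending chain of subgroups of $\mathbb Z^n$ need not be finite.

## 2. Integer exponents: chains that do not stop

From here on $A=\mathbb Z$, so $\Lambda\cong\Lambda^*\cong\mathbb Z^n$.

**Example 2.** Take $\mathrm{real}\ d^2\le_D\mathrm{real}\ d$. Then $n=1$, $B=\emptyset$, $H_1$ is generated by $(2,1)$, and (1) says $f=2g$. So $\Psi(2^k\mathbb Z)=2^{k+1}\mathbb Z$, the iteration never stops, and $\Phi_{\max}=0$. (The system is solvable, by $S(d)=1$.) Over $\mathbb Q$ the iteration stops at once.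

One may still hope. Solvable instances are recognized by searching for $S$ and the $R_i$. For unsolvable ones, one could iterate $\Psi$ and wait for a stage $\Psi^k(\Lambda^*)$ that no longer restricts onto $\mathrm{Hom}(\mathbb Z^B,\mathbb Z)$; such a stage proves that there is no solution. The next example shows exactly where this stops working.

**Example 3.** Consider
$$\mathrm{real}\ (d_1^2\cdot d_2)\le_D\mathrm{real}\ d_1,\qquad \mathrm{real}\ d_2^3\le_D\mathrm{real}\ d_2,\qquad \mathrm{real}\ d_1\le_D\mathrm{real}\ M .$$
There is no solution. The second inequation reads $R_2(3S(d_2))=S(d_2)$, so if $c$ is the greatest common divisor of the coefficients of $S(d_2)$, then $3c$ divides $c$; hence $c=0$ and $S(d_2)=0$. Then the first reads $R_1(2S(d_1))=S(d_1)$, so $S(d_1)=0$ in the same way. The third now asks for $R_3(0)=M$, which is impossible.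

Yet no finite stage shows this. Write $f=(f_M,f_1,f_2)$. The three conditions on $f$ are: there is $g\in\Phi$ with $g_M=f_M$, $2g_1+g_2=f_1$; there is $g\in\Phi$ with $g_M=f_M$, $3g_2=f_2$; there is $g\in\Phi$ with $g_M=g_1=f_M$. For $\Phi=\mathbb Z\times\mathbb Z\times3^k\mathbb Z$ the first always holds, since $2$ and $3^k$ are coprime; the third always holds, with $g=(f_M,f_M,0)$; and the second says $f_2\in3^{k+1}\mathbb Z$. So $\Psi^k(\Lambda^*)=\mathbb Z\times\mathbb Z\times3^k\mathbb Z$ for all $k$, and every one of these groups restricts onto $\mathrm{Hom}(\mathbb Z^B,\mathbb Z)$. Only after passing to the intersection $\mathbb Z\times\mathbb Z\times0$ does the iteration start to reveal the first inequation.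

So we need a way to recognize, after finitely many steps, that a chain will not stop, and then to jump below its limit. This can be done:

**Theorem 3.** A basis of the subgroup $\Phi_{\max}\le\mathbb Z^n$ is computable from $\mathcal I$ (when the shapes agree). Hence Abelian group semi-unification is decidable for every finite number of inequations: there is an algorithm that, given an arbitrary finite set $\mathcal I$ of pairs of types, decides whether $\mathcal I$ has an Abelian group semi-unifier.

The second sentence follows from the first: compare shapes, compute $\Phi_{\max}$, decide by integer linear algebra whether $\Phi_{\max}\to\mathrm{Hom}(\mathbb Z^B,\mathbb Z)$ is onto, and use Proposition 1. No complexity bound is claimed.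

How did we *know* that $\Phi_{\max}=0$ in Example 2? Not by computing the chain, but by a finite argument: if the values of all $f\in\Phi$ are divisible by $2^e$, then they are all divisible by $2^{e+1}$. The plan is to turn "finite argument for unbounded divisibility" into a definition, to enumerate all such arguments, and to prove that one exists whenever a chain goes on forever without losing rank.

## 3. Finite proofs of unbounded divisibility

### 3.1 Standard facts and notation

For a prime $p$ let $v_p$ be the $p$-adic valuation on $\mathbb Q_p$, with $v_p(0)=\infty$. The ring $\mathbb Z_p=\{v_p\ge0\}$ is compact, open in $\mathbb Q_p$, and Noetherian; $\mathbb Z$ is dense in $\mathbb Z_p$ and $\mathbb Q$ in $\mathbb Q_p$. We use Hensel's lemma in this form: *if $h\in\mathbb Z_p[Y]$, $a\in\mathbb Z_p$, $h'(a)\ne0$ and $v_p(h(a))>2v_p(h'(a))$, there is exactly one $\alpha\in\mathbb Z_p$ with $h(\alpha)=0$ and $v_p(\alpha-a)>v_p(h'(a))$.*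

A subgroup $\Gamma\le\Lambda^*$ is *pure* if $f\in\Lambda^*$, $m\ne0$ and $mf\in\Gamma$ imply $f\in\Gamma$; equivalently $\Gamma=\Lambda^*\cap\mathbb Q\Gamma$.

For a field $E\supseteq\mathbb Q$ let $H_i(E)\subseteq E^n\times E^n$ be the $E$-span of $H_i$. It is cut out by linear equations with rational coefficients that do not depend on $E$, namely those defining $H_i(\mathbb Q)$, since the dimension of a solution space does not change under field extension. Functionals in $\Lambda^*$ extend $E$-linearly to $E^n$, and then (1) holds on $H_i(E)$ by linearity. For a subgroup $\Gamma\le\Lambda^*$ let $K(E)=\{v\in E^n: f(v)=0\ \forall f\in\Gamma\}$.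

### 3.2 Certificates

**Definition.** Let $\Gamma\le\Lambda^*$ be pure. A **certificate** for $\Gamma$ consists of the following data.

* A prime $p$, an irreducible $h\in\mathbb Z[Y]$ of positive degree, and an integer $a$ with $h'(a)\ne0$ and $v_p(h(a))>2v_p(h'(a))$. Let $\alpha\in\mathbb Z_p$ be the root of $h$ given by Hensel's lemma, and $E=\mathbb Q(\alpha)\subset\mathbb Q_p$.
* Integers $N\ge r\ge1$ and vectors $x_1,\dots,x_N\in E^n$ such that each $x_t$ with $t>r$ is justified in one of three ways:
  (b) $x_t\in K(E)$;
  (c) $x_t=\sum_{s<t}c_{ts}x_s$ with explicitly given $c_{ts}\in E\cap\mathbb Z_p$;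
  (d) $(x_s,x_t)\in H_i(E)$ for some $s<t$ and some $i$.
* Indices $t_1,\dots,t_r\le N$ with $x_{t_j}=p^{-1}x_j$ for $1\le j\le r$.
* Finally, $x_1\notin K(E)$ is required.

In words: from $x_1,\dots,x_r$, by steps along which $p$-integrality of all admissible functionals propagates, one reaches $p^{-1}x_1,\dots,p^{-1}x_r$.

**Example 4.** In Example 2 let $\Gamma=\mathbb Z$, so $K(E)=0$. Take $p=2$, $h=Y$, $a=0$ (so $\alpha=0$ and $E=\mathbb Q$), $r=1$, $N=2$, $x_1=1$, $x_2=\tfrac12$, $t_1=2$. Since $H_1$ is generated by $(2,1)$, we have $(1,\tfrac12)\in H_1(\mathbb Q)$, so $x_2$ is justified by (d). This is a certificate.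

**Lemma 4 (soundness).** If $\Gamma$ has such a certificate and $\Phi\le\Gamma$ is admissible, then
$$\Phi\subseteq\Gamma':=\{f\in\Gamma: f(x_1)=\dots=f(x_r)=0\}.$$
Moreover $\Gamma'$ is a pure subgroup of $\Lambda^*$, it is computable, and $\operatorname{rank}\Gamma'<\operatorname{rank}\Gamma$.

*Proof.* **The inclusion.** Suppose not all $f(x_j)$, with $f\in\Phi$ and $j\le r$, vanish. Let $e\in\mathbb Z$ be the minimum of $v_p(f(x_j))$ over $f\in\Phi$, $j\le r$; it exists because $\Phi$ is finitely generated, so the minimum over generators of $\Phi$ is the minimum over $\Phi$. We show by induction on $t$ that $v_p(f(x_t))\ge e$ for *all* $f\in\Phi$. For $t\le r$ this is the definition of $e$. In case (b), $f(x_t)=0$ because $f\in\Gamma$. In case (c) it follows from $c_{ts}\in\mathbb Z_p$. In case (d), admissibility gives $g\in\Phi$ with $f(x_t)=g(x_s)$, and the induction hypothesis applies to $g$. Now take $t=t_j$: $v_p(p^{-1}f(x_j))\ge e$, that is, $v_p(f(x_j))\ge e+1$ for all $f\in\Phi$ and $j\le r$. This contradicts the choice of $e$.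

**The properties of $\Gamma'$.** If $f\in\Gamma$, $m\ne0$ and $mf(x_j)=0$, then $f(x_j)=0$; so $\Gamma'$ is pure in $\Gamma$, and $\Gamma$ is pure in $\Lambda^*$, hence $\Gamma'$ is pure in $\Lambda^*$. Since $x_1\notin K(E)$, $\Gamma'\ne\Gamma$. So $\Gamma/\Gamma'$ is torsion-free and nonzero, and the rank drops. Write $x_j=\sum_{l<\deg h}\alpha^lw_{jl}$ with $w_{jl}\in\mathbb Q^n$. For $f\in\Gamma$ we have $f(x_j)=\sum_l\alpha^lf(w_{jl})$, so $f(x_j)=0$ if and only if $f(w_{jl})=0$ for all $l$. Hence $\Gamma'$ is computable. $\blacksquare$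

**Example 5 (number fields are needed).** Take the single inequation
$$\mathrm{real}\ d_2\times\mathrm{real}\ (d_1^{-2}\cdot d_2)\ \le_D\ \mathrm{real}\ d_1\times\mathrm{real}\ d_2 .$$
With $\mathcal A e_1=e_2$ and $\mathcal A e_2=-2e_1+e_2$, the group $H_1$ is $\{(\mathcal Av,v):v\in\mathbb Z^2\}$. The characteristic polynomial of $\mathcal A$ is $h=Y^2-Y+2$, with discriminant $-7$, so it is irreducible over $\mathbb Q$. Take $\Gamma=\mathbb Z^2$, so $K(E)=0$, and let $p=2$, $a=0$: $h(0)=2$, $h'(0)=-1$, so Hensel gives a root $\alpha\in2\mathbb Z_2$. From $\alpha=\alpha^2+2$ we get $v_2(\alpha)=1$. The vector $v=(\alpha-1,1)$ satisfies $\mathcal Av=(-2,\alpha)=\alpha v$, because $\alpha(\alpha-1)=-2$. So $(\alpha v,v)\in H_1(E)$, hence $(v,\alpha^{-1}v)\in H_1(E)$. The sequence $x_1=v$, $x_2=\alpha^{-1}v$ by (d), $x_3=\tfrac{\alpha}{2}x_2=\tfrac12v$ by (c), with $r=1$ and $t_1=3$, is a certificate. Here $\Gamma'=0$, since $f_1(\alpha-1)+f_2=0$ with integers $f_1,f_2$ forces $f_1=f_2=0$.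

There is no certificate for $\Gamma$ with $E=\mathbb Q$. Suppose there were one, with some prime $p$. Let $M$ be the $\mathbb Z_p$-span of $x_1,\dots,x_r$ and $M'=\sum_{k\ge0}\mathcal A^{-k}M$. By induction all $x_t$ lie in $M'$: case (b) gives $0$, and case (d) gives $x_t=\mathcal A^{-1}x_s$. So $p^{-1}M\subseteq M'$, and since $\mathcal A^{-1}M'\subseteq M'$, also $p^{-1}M'\subseteq M'$: $M'$ is a $\mathbb Q_p$-subspace. It contains $x_1\neq0$ and $\mathcal A^{-1}x_1$, which are independent over $\mathbb Q$, hence over $\mathbb Q_p$, since $\mathcal A$ has no rational eigenvalue. So $M'=\mathbb Q_p^2$. But if $p\ne2$, then $\mathcal A$ is invertible over $\mathbb Z_p$ (its determinant is $2$), so $M\subseteq p^{-c}\mathbb Z_p^2$ implies $M'\subseteq p^{-c}\mathbb Z_p^2$. If $p=2$, the second root $\bar\alpha=1-\alpha$ is a unit of $\mathbb Z_2$ with eigenvector $\bar v=(-\alpha,1)$, and for large $c$ the module $\mathbb Q_2v+2^{-c}\mathbb Z_2\bar v$ contains $M$ and is stable under $\mathcal A^{-1}$, so it contains $M'$. Both are contradictions.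

### 3.3 Certificates can be enumerated

A certificate is a finite object: elements of $E\cong\mathbb Q[Y]/(h)$ are given by rational polynomials of degree $<\deg h$. Irreducibility of $h$ is decidable. All other conditions except $c_{ts}\in\mathbb Z_p$ are tested by exact linear algebra over $\mathbb Q[Y]/(h)$ or by integer arithmetic. So it remains to compute $v_p(c)$ for $0\ne c\in E$. After multiplication by a nonzero integer, $c=q(\alpha)$ with $q\in\mathbb Z[Y]$.

Put $s=v_p(h'(a))$. Since $v_p(\alpha-a)>s$, we have $v_p(h'(\alpha))=s$. Let $e>s$, and search for an integer $b$ with $v_p(b-a)>s$ and $v_p(h(b))\ge e+s$. Such $b$ exist: every integer close enough to $\alpha$ will do. For any such $b$, Taylor expansion at $\alpha$ gives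
$$h(b)=(b-\alpha)\bigl(h'(\alpha)+(b-\alpha)c_0\bigr),\qquad c_0\in\mathbb Z_p .$$
Since $v_p(b-\alpha)\ge\min(v_p(b-a),v_p(a-\alpha))>s$, the bracket has valuation $s$, so $v_p(h(b))=v_p(b-\alpha)+s$. Hence $v_p(b-\alpha)\ge e$ and $q(b)\equiv q(\alpha)\bmod p^e$. If $v_p(q(b))<e$, then $v_p(q(\alpha))=v_p(q(b))$ and we are done. Otherwise increase $e$. This stops once $e>v_p(q(\alpha))$, which is finite because $q(\alpha)\ne0$.

## 4. At most $n$ rank drops: the algorithm

Keep a pure subgroup $\Gamma\supseteq\Phi_{\max}$, initially $\Gamma=\Lambda^*$. One *phase* does the following. Put $\Phi_0=\Gamma$ and compute $\Phi_{k+1}=\Psi(\Phi_k)$ for $k=0,1,2,\dots$; by fact 2 all $\Phi_k$ contain $\Phi_{\max}$. In parallel, enumerate certificates for $\Gamma$. Whichever of the following happens first decides.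

1. If $\Phi_{k+1}=\Phi_k$, then $\Phi_k=\Phi_{\max}$ by fact 3. Output it and stop.
2. If $\operatorname{rank}\Phi_k<\operatorname{rank}\Gamma$, replace $\Gamma$ by $\Lambda^*\cap\mathbb Q\Phi_k$, which is pure, contains $\Phi_{\max}$, and has rank equal to $\operatorname{rank}\Phi_k$. Start a new phase.
3. If a certificate is found, replace $\Gamma$ by the group $\Gamma'$ of Lemma 4. It contains $\Phi_{\max}$, because $\Phi_{\max}\le\Gamma$ is admissible. Start a new phase.

Every new phase lowers $\operatorname{rank}\Gamma\le n$, so there are at most $n+1$ phases, and the output is correct. To prove Theorem 3 it remains to show that every phase ends. A phase in which neither 1 nor 2 ever happens is one in which all $\Phi_k$ have the rank of $\Gamma$ and the chain is strictly decreasing. So the following is what we need.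

**Proposition 5 (completeness).** If all $\Phi_k$ have the same rank as $\Phi_0=\Gamma$ and $\Phi_{k+1}\ne\Phi_k$ for all $k$, then $\Gamma$ has a certificate.

The proof takes the next two sections. Section 5 produces a certificate with entries in $\mathbb Q_p$; Section 6 makes the entries algebraic.

## 5. An endless phase seen on the dual lattices

**Standing hypothesis for Section 5.** $\Phi_0\le\Lambda^*$ is *any* subgroup such that all iterates $\Phi_k=\Psi^k(\Phi_0)$ have the same rank $r_0$ and $\Phi_{k+1}\neq\Phi_k$ for all $k$.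

Let $K(E)$ be the annihilator of $\Phi_0$ in $E^n$. Since $\mathbb Q\Phi_k=\mathbb Q\Phi_0$, it is also the annihilator of each $\Phi_k$. Write $K=K(\mathbb Q)$ and $K_p=K(\mathbb Q_p)=\mathbb Q_pK$.

### 5.1 The dual chain grows by an explicit operator

The purpose of this step is to replace the shrinking groups $\Phi_k$ by growing lattices, where one sees how new vectors arise from old ones. Let
$$L_k=\{v\in\mathbb Q^n: f(v)\in\mathbb Z\ \ \forall f\in\Phi_k\}\ \supseteq\ \Lambda+K .$$
A basis of $\Phi_k$ gives a surjection $\mathbb Q^n\to\mathbb Q^{r_0}$ with kernel $K$, and $L_k$ is the preimage of $\mathbb Z^{r_0}$. So $L_k/K$ is a full lattice in $\mathbb Q^n/K$. Moreover, for a linear functional $f$ on $\mathbb Q^n$,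
$$f(L_k)\subseteq\mathbb Z\iff f\in\Phi_k. \tag{4}$$
Indeed, if $f(L_k)\subseteq\mathbb Z$, then $f$ kills the subspace $K\subseteq L_k$, so it factors through $\mathbb Q^{r_0}$ and is integral on $\mathbb Z^{r_0}$; hence it is an integer combination of the basis of $\Phi_k$.

For a subgroup $L\le\mathbb Q^n$ put
$$H_i[L]=\{a':\ \exists a\in L,\ (a,a')\in H_i(\mathbb Q)\},\qquad T(L)=L+\sum_iH_i[L].$$
In Example 2, $H_1[L]=\tfrac12L$, $T(L)=\tfrac12L$, and $L_k=2^{-k}\mathbb Z$.

**Lemma 6.** $L_{k+1}=T(L_k)$ for all $k$.

*Proof.* **Step 1: $\Phi_{k+1}=\{f: f(T(L_k))\subseteq\mathbb Z\}$.** Let $f\in\Phi_{k+1}$. Then $f\in\Phi_k$ is integral on $L_k$. For $(a,a')\in H_i(\mathbb Q)$ with $a\in L_k$ there is $g\in\Phi_k$ with $f(a')=g(a)\in\mathbb Z$. So $f$ is integral on $T(L_k)$.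

Conversely, let $f(T(L_k))\subseteq\mathbb Z$. Then $f\in\Phi_k$ by (4). Fix $i$; we must find $g\in\Phi_k$ with $f(a')=g(a)$ on $H_i$. Let $U=\mathrm{pr}_1H_i(\mathbb Q)$. If $(a,a')\in H_i(\mathbb Q)$ with $a\in K$, then $\mathbb Qa'\subseteq H_i[K]\subseteq H_i[L_k]$, so $f$ is integral on the line $\mathbb Qa'$ and $f(a')=0$. With $a=0$ this shows that $g_0(a)=f(a')$ is a well-defined linear functional on $U$; in general it shows that $g_0$ vanishes on $U\cap K$. Also $g_0$ is integral on $U\cap L_k$.

We extend $g_0$. The image of $U\cap L_k$ in $L_k/K$ equals $(L_k/K)\cap((U+K)/K)$: if $u+\kappa\in L_k$ with $u\in U$ and $\kappa\in K$, then $u\in L_k$ because $K\subseteq L_k$. So this image is the intersection of the finitely generated free group $L_k/K$ with a $\mathbb Q$-subspace. It is therefore a pure subgroup, the quotient is finitely generated and torsion-free, hence free, and the image is a direct summand. Since $g_0$ vanishes on $U\cap K$, its restriction to $U\cap L_k$ factors through the image, and so extends to a homomorphism $L_k\to\mathbb Z$ killing $K$.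 Its $\mathbb Q$-linear extension $g$ to $\mathbb QL_k=\mathbb Q^n$ is integral on $L_k$, so $g\in\Phi_k$ by (4). It agrees with $g_0$ on $\mathbb Q(U\cap L_k)$, which is $U$ because $L_k\supseteq\Lambda$. Thus $f(a')=g(a)$ on $H_i$. As $i$ was arbitrary, $f\in\Phi_{k+1}$.

**Step 2: double duality.** By Step 1 every $f\in\Phi_{k+1}$ is integral on $T(L_k)$, so $L_k\subseteq T(L_k)\subseteq L_{k+1}$. Both $L_k/K$ and $L_{k+1}/K$ are full lattices in $\mathbb Q^n/K$, hence so is $T(L_k)/K$. By Step 1 and (4) the lattices $T(L_k)/K$ and $L_{k+1}/K$ have the same dual $\Phi_{k+1}$. A lattice is determined by its dual, so $T(L_k)=L_{k+1}$. $\blacksquare$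

### 5.2 One prime carries the growth

Here we isolate a prime $p$ at which the chain grows forever. For $L\le\mathbb Q^n$ let $L_p=\mathbb Z_pL\subseteq\mathbb Q_p^n$. The $\mathbb Z$-module $\mathbb Z_p$ is torsion-free, hence flat, so $L_p=L\otimes\mathbb Z_p$. For $\mathbb Z_p$-submodules $M\le\mathbb Q_p^n$ put
$$H_i(\mathbb Q_p)[M]=\{a':\exists a\in M,\ (a,a')\in H_i(\mathbb Q_p)\},\qquad T_p(M)=M+\sum_iH_i(\mathbb Q_p)[M].$$

**Lemma 7.** $L_{k+1,p}=T_p(L_{k,p})$ for all $k$ and all primes $p$, and there is a prime $p$ with $L_{k,p}\subsetneq L_{k+1,p}$ for all $k$.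

*Proof.* **The operator localizes.** For a subgroup $L\le\mathbb Q^n$ the sequence
$$0\to\{e\in H_i(\mathbb Q):\mathrm{pr}_1e\in L\}\to H_i(\mathbb Q)\xrightarrow{\ \mathrm{pr}_1\ }\mathbb Q^n/L$$
is exact. Tensor it with $\mathbb Z_p$. Since $\mathbb Q\otimes\mathbb Z_p=\mathbb Q_p$, the middle term becomes $H_i(\mathbb Q_p)$ and the last one $\mathbb Q_p^n/L_p$. By flatness the sequence stays exact, so $\{e\in H_i(\mathbb Q_p):\mathrm{pr}_1e\in L_p\}$ is the $\mathbb Z_p$-span of $\{e\in H_i(\mathbb Q):\mathrm{pr}_1e\in L\}$. Applying $\mathrm{pr}_2$ gives $(H_i[L])_p=H_i(\mathbb Q_p)[L_p]$. Together with Lemma 6 this gives the first claim. In particular, once $L_{k+1,p}=L_{k,p}$, the chain is constant at $p$ from there on.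

**Some prime never stops.** Let $d=[L_1:L_0]$, which is finite because $L_0/K\subseteq L_1/K$ are full lattices in the same space. If $p\nmid d$, then $L_{1,p}/L_{0,p}=(L_1/L_0)\otimes\mathbb Z_p=0$, so the chain is constant at $p$ from the start. Suppose it were eventually constant at each of the finitely many $p\mid d$. Then for large $k$ the finite group $L_{k+1}/L_k$ would satisfy $(L_{k+1}/L_k)\otimes\mathbb Z_p=0$ for every $p$, that is, all its primary parts would vanish. So $L_{k+1}=L_k$, and $\Phi_{k+1}=\Phi_k$ by (4), a contradiction. So at some $p\mid d$ the chain is not eventually constant, and then $L_{k,p}\subsetneq L_{k+1,p}$ for all $k$. $\blacksquare$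

**Fix such a prime $p$.** From now on write $L_k$ for $L_{k,p}$ and $H_i[\cdot]$ for $H_i(\mathbb Q_p)[\cdot]$. Each $L_k/K_p$ is a full $\mathbb Z_p$-lattice in $\mathbb Q_p^n/K_p$, since $\mathbb Z_pK=K_p$.

### 5.3 The limit contains a new subspace

The union of the chain cannot be a lattice modulo $K_p$, so it must contain whole lines. We make this precise. Let $L_\infty=\bigcup_kL_k$, and let $D$ be the largest $\mathbb Q_p$-subspace contained in $L_\infty$, that is, the sum of all such subspaces. Clearly $K_p\subseteq D$.

In Example 2 with $p=2$, $L_\infty=D=\mathbb Q_2$. In Example 5 with $p=2$, the vectors $v,\bar v$ form a $\mathbb Z_2$-basis of $\mathbb Z_2^2$ (the determinant is $(\alpha-1)+\alpha=2\alpha-1$, a unit), so $L_k=\mathcal A^{-k}\mathbb Z_2^2=2^{-k}\mathbb Z_2v\oplus\mathbb Z_2\bar v$ and $D=\mathbb Q_2v$. This line contains no nonzero rational vector.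

**Lemma 8.** (i) $L_\infty/D$ is a finitely generated $\mathbb Z_p$-module. (ii) $D\supsetneq K_p$.

*Proof.* (i) Put $W=\mathbb Q_p^n/D$ and $N=L_\infty/D\subseteq W$. If $N$ contained a line of $W$, its preimage would be a subspace of $L_\infty$ larger than $D$; so $N$ contains no line. Since $N$ spans $W$, it contains a lattice, so it is an open subgroup, hence closed. Let $W_0$ be a lattice of $W$, and suppose $N$ is contained in no $p^{-c}W_0$. Then for every $c$ there is an element of $N$ of the form $p^{-l}u_c$ with $l>c$ and $u_c\in W_0\setminus pW_0$; multiplying by powers of $p$, we get $p^{-j}u_c\in N$ for $0\le j\le c$. The set $W_0\setminus pW_0$ is compact, so a subsequence of $(u_c)$ converges to some $u\in W_0\setminus pW_0$. For fixed $j$ we have $p^{-j}u_c\in N$ for all $c\ge j$, and $N$ is closed, so $p^{-j}u\in N$. Hence $\mathbb Q_pu\subseteq N$ with $u\ne0$, a contradiction. So $N\subseteq p^{-c}W_0$ for some $c$, and $N$ is finitely generated because $\mathbb Z_p$ is Noetherian.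

(ii) Otherwise $D=K_p$, and by (i) $L_\infty/K_p$ would be finitely generated over a Noetherian ring. Then the ascending chain $L_k/K_p$ would be stationary, against the choice of $p$. $\blacksquare$

### 5.4 The subspace generates its own growth

A certificate must start from vectors of $D$ and use only vectors of $D$. Growth inside $D$ might, a priori, be fed from outside $D$. We show that this ends after finitely many steps. Put $M_k=L_k\cap D$.

**Lemma 9.** (i) There is $k_2$ with $M_{k+1}=T_p(M_k)$ for all $k\ge k_2$. (ii) Put $M=M_{k_2}$. Then $M=K_p+\mathbb Z_py_1+\dots+\mathbb Z_py_r$ for some $r\ge1$ and some $y_j$ with $y_1\notin K_p$, and there is $m$ with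
$$T_p^m(M)\supseteq p^{-1}M. \tag{5}$$

*Proof.* (i) **Step 1: $H_i[D]\subseteq D$.** Let
$$G_i=\{(a,a')\in H_i(\mathbb Q_p):a\in L_\infty\},\qquad G_i^D=\{(a,a')\in H_i(\mathbb Q_p):a\in D\}.$$
If $(a,a')\in G_i$, then $a\in L_k$ for some $k$, so $a'\in L_{k+1}\subseteq L_\infty$. If $(a,a')\in G_i^D$, apply this to all $\mathbb Q_p$-multiples of $(a,a')$, which lie in $G_i^D\subseteq G_i$: $\mathbb Q_pa'\subseteq L_\infty$, so $a'\in D$.

**Step 2: finitely many outside sources.** Via $\mathrm{pr}_1$, the module $G_i/G_i^D$ embeds in $L_\infty/D$, so it is finitely generated by Lemma 8(i). Choose finitely many $(u_{ij},u_{ij}')\in G_i$ that generate $G_i$ modulo $G_i^D$. Choose $k_1$ such that $L_{k_1}$ contains all $u_{ij}$, for all $i$, and put $k_2=k_1+1$. Then all $u_{ij}'$ lie in $L_{k_2}$.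

**Step 3: after stage $k_2$ all growth comes from $D$.** Let $k\ge k_2$ and $(a,a')\in H_i(\mathbb Q_p)$ with $a\in L_k$. Write $(a,a')=\sum_jc_j(u_{ij},u_{ij}')+(w,w')$ with $c_j\in\mathbb Z_p$ and $(w,w')\in G_i^D$. Then $w=a-\sum_jc_ju_{ij}\in L_k\cap D=M_k$, so $w'\in H_i[M_k]$ and $a'\in L_{k_2}+H_i[M_k]\subseteq L_k+H_i[M_k]$. Hence $L_{k+1}=L_k+\sum_iH_i[M_k]$, and $H_i[M_k]\subseteq D$ by Step 1. By the modular law,
$$M_{k+1}=\Bigl(L_k+\sum_iH_i[M_k]\Bigr)\cap D=(L_k\cap D)+\sum_iH_i[M_k]=T_p(M_k).$$

(ii) $M/K_p\subseteq L_{k_2}/K_p$ is finitely generated. Since $L_{k_2}\supseteq\mathbb Z_p^n$ is open in $\mathbb Q_p^n$, $M$ is open in $D$, so it spans $D\supsetneq K_p$. So $M\ne K_p$, and the $y_j$ can be chosen as stated. Also $p^{-1}M/K_p$ is finitely generated. Since $\bigcup_kM_k=D\supseteq p^{-1}M$ and all $M_k$ contain $K_p$, some $M_{k_2+m}$ contains $p^{-1}M$. By (i), $M_{k_2+m}=T_p^m(M)$. $\blacksquare$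

## 6. From $p$-adic to algebraic certificates

Now $\Phi_0=\Gamma$ as in Proposition 5.

### 6.1 A certificate with $p$-adic entries

We read (5) as a finite derivation. By induction on $l$, every element of $T_p^l(M)$ is obtained from $y_1,\dots,y_r$ and elements of $K_p$ by finitely many steps of two kinds: forming $\mathbb Z_p$-combinations, and passing from $a$ to $a'$ with $(a,a')\in H_i(\mathbb Q_p)$. For $l=0$ this is the description of $M$. An element of $T_p^{l+1}(M)$ is $b+\sum_ia_i'$ with $b\in T_p^l(M)$, $(a_i,a_i')\in H_i(\mathbb Q_p)$ and $a_i\in T_p^l(M)$: derive $b$ and the $a_i$, pass to the $a_i'$, and add.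

By (5) there are such derivations of $p^{-1}y_1,\dots,p^{-1}y_r$. Concatenate them. The result is a finite sequence $x_1=y_1,\dots,x_r=y_r,x_{r+1},\dots,x_N\in\mathbb Q_p^n$ in which each $x_t$ with $t>r$ is justified by (b), (c) or (d) of Section 3.2 with $E$ replaced by $\mathbb Q_p$, and with $x_{t_j}=p^{-1}x_j$ for suitable $t_1,\dots,t_r$. Since $x_1\notin K_p$, choose $f_0\in\Gamma$ with $f_0(x_1)\ne0$.

This is everything a certificate should be, except that its entries are $p$-adic numbers, which may be transcendental and cannot be written down. So fix the combinatorial form of the sequence: which $t$ is justified in which way, with which $s$ and $i$, and the indices $t_j$. The coordinates of the $x_t$, the coefficients $c_{ts}$, and $w:=f_0(x_1)^{-1}$ together form a point over $\mathbb Q_p$ of a system of polynomial equations with *rational* coefficients: (b), (d) and $x_{t_j}=p^{-1}x_j$ are linear over $\mathbb Q$, (c) is bilinear, and finally $wf_0(x_1)=1$. The only remaining condition, $c_{ts}\in\mathbb Z_p$, is open. So it is enough to approximate the point by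 algebraic solutions.

### 6.2 Algebraic points near a $p$-adic point

**Lemma 10.** Let $z=(z_1,\dots,z_\nu)\in\mathbb Q_p^\nu$ satisfy $F_1(z)=\dots=F_\mu(z)=0$ with $F_\lambda\in\mathbb Q[Z_1,\dots,Z_\nu]$. Then arbitrarily $p$-adically close to $z$ there is a solution $z'$ with all coordinates in $\mathbb Q(\theta')$, for some $\theta'\in\mathbb Q_p$ algebraic over $\mathbb Q$.

The idea is to write $z$ through independent parameters $t$ and one algebraic function $\theta$ of $t$, to move $t$ to a nearby rational point, and to let $\theta$ follow by Hensel's lemma.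

*Proof.* **Step 1: parameters.** Let $t=(t_1,\dots,t_d)$ be a transcendence basis of $\mathbb Q(z)/\mathbb Q$ chosen among the $z_j$. By the primitive element theorem $\mathbb Q(z)=\mathbb Q(t)(\theta)$ with $\theta\in\mathbb Q_p$ algebraic over $\mathbb Q(t)$. Let $T=(T_1,\dots,T_d)$, and let $g\in\mathbb Q[T][Y]$ be such that $g(t,Y)$ is the minimal polynomial of $\theta$ over $\mathbb Q(t)$ times a nonzero element of $\mathbb Q[t]$. By separability $g_Y(t,\theta)\ne0$, where $g_Y=\partial g/\partial Y$. With a common denominator write $z_j=P_j(t,\theta)/q(t)$, where $P_j\in\mathbb Q[T,Y]$, $0\ne q\in\mathbb Q[T]$.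

**Step 2: the equations become a divisibility by $g$.** For large $e$ we have $G_\lambda:=q^eF_\lambda(P_1/q,\dots,P_\nu/q)\in\mathbb Q[T,Y]$ for all $\lambda$, and $G_\lambda(t,\theta)=q(t)^eF_\lambda(z)=0$. Since $t$ is algebraically independent over $\mathbb Q$, we may identify $\mathbb Q(T)$ with $\mathbb Q(t)$, and so $g$ divides $G_\lambda$ in $\mathbb Q(T)[Y]$. Clearing denominators, there are $0\ne\eta\in\mathbb Q[T]$ and $w_\lambda\in\mathbb Q[T,Y]$ with
$$\eta\,G_\lambda=g\,w_\lambda\quad\text{for all }\lambda. \tag{6}$$
Also $q(t)\eta(t)\ne0$, again by algebraic independence.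

**Step 3: moving the root.** Write $g(\tau,\theta+Z)=\sum_{i\ge0}c_i(\tau)Z^i$, a finite sum in which the $c_i$ are polynomials in $\tau$ over $\mathbb Q_p$, with $c_0(t)=0$ and $c_1(t)=g_Y(t,\theta)\ne0$. For an integer $u$ put
$$Q_\tau(W)=\frac{g(\tau,\theta+p^uW)}{p^uc_1(t)}=\sum_{i\ge0}\frac{c_i(\tau)}{c_1(t)}\,p^{u(i-1)}\,W^i .$$
Fix $u$ so large that $v_p(c_i(t)/c_1(t))+u(i-1)\ge1$ for all $i\ge2$. At $\tau=t$ the coefficient of $W^0$ is $0$, that of $W$ is $1$, and the others lie in $p\mathbb Z_p$. By continuity of the $c_i$, for all $\tau\in\mathbb Q_p^d$ sufficiently close to $t$ (depending on $u$), the coefficients of $W^0$ and of $W^i$, $i\ge2$, lie in $p\mathbb Z_p$, and that of $W$ lies in $1+p\mathbb Z_p$. So $Q_\tau\in\mathbb Z_p[W]$ and $Q_\tau\equiv W\bmod p$. By Hensel's lemma at $0$, $Q_\tau$ has a root $\omega\in p\mathbb Z_p$, and $Q_\tau'(\omega)\in1+p\mathbb Z_p$. Put $\theta'=\theta+p^u\omega\in\mathbb Q_p$. Then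
$$g(\tau,\theta')=0,\qquad g_Y(\tau,\theta')=c_1(t)\,Q_\tau'(\omega)\ne0,\qquad v_p(\theta'-\theta)>u .$$
Since $u$ may be taken arbitrarily large, $\theta'$ can be made arbitrarily close to $\theta$.

**Step 4: conclusion.** Take $\tau\in\mathbb Q^d$ close to $t$, which is possible since $\mathbb Q$ is dense in $\mathbb Q_p$, with $q(\tau)\eta(\tau)\ne0$, and $\theta'$ as in Step 3. The polynomial $g(\tau,Y)\in\mathbb Q[Y]$ is nonzero because $g_Y(\tau,\theta')\ne0$; so $\theta'$ is algebraic over $\mathbb Q$. Put $z_j'=P_j(\tau,\theta')/q(\tau)\in\mathbb Q(\theta')$. By (6),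
$$\eta(\tau)\,q(\tau)^e\,F_\lambda(z')=\eta(\tau)\,G_\lambda(\tau,\theta')=g(\tau,\theta')\,w_\lambda(\tau,\theta')=0,$$
so $F_\lambda(z')=0$ for all $\lambda$. As $(\tau,\theta')\to(t,\theta)$ we have $z'\to z$ by continuity. $\blacksquare$

### 6.3 End of the proof of Proposition 5 and of Theorem 3

Apply Lemma 10 to the point and the system of Section 6.1, with $z'$ so close to $z$ that all $c_{ts}'\in\mathbb Z_p$. We must still present the field in the form that the definition requires. Put $\alpha=p^u\theta'\in\mathbb Z_p$ for a large $u$; then $E:=\mathbb Q(\alpha)=\mathbb Q(\theta')$. Let $h\in\mathbb Z[Y]$ be the primitive minimal polynomial of $\alpha$; it is irreducible. Since $h(\alpha)=0\ne h'(\alpha)$, every integer $a$ close enough to $\alpha$ satisfies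
$$v_p(h'(a))=v_p(h'(\alpha))<\infty,\qquad v_p(h(a))>2v_p(h'(a)),\qquad v_p(\alpha-a)>v_p(h'(a)).$$
By the uniqueness in Hensel's lemma, $\alpha$ is the root of $h$ determined by $a$. The equations say that the $x_t'\in E^n$ and $c_{ts}'\in E\cap\mathbb Z_p$ satisfy (b), (c), (d) over $E$, and $x'_{t_j}=p^{-1}x'_j$. Finally $w'f_0(x_1')=1$ with $f_0\in\Gamma$ gives $x_1'\notin K(E)$. So $\Gamma$ has a certificate, and Proposition 5 is proved. With it every phase of the algorithm of Section 4 ends, which proves Theorem 3. $\blacksquare$

## 7. Most general semi-unifiers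

**Theorem 11.** If $\mathcal I$ is solvable, a most general semi-unifier is computable. More precisely, the substitution $S$ built as in (2) from $\Phi=\Phi_{\max}$ is computable, and for every semi-unifier $S'$ of $\mathcal I$ there is a substitution $U$ with $S'=U\circ S$ on all dimension variables of $\mathcal I$.

*Proof.* If $\mathcal I$ is solvable, then $\Phi_{\max}$ is onto by Proposition 1, so $S$ is a semi-unifier, and it is computable from a basis of $\Phi_{\max}$, hence by Theorem 3. Let $(f_\delta)_{\delta\in B\cup Y}$ be the basis of $\Phi_{\max}$ that defines $S$. Let $f'_\gamma(v)$ be the coefficient of the generator $\gamma$ in $S'(v)$, $v\in\Lambda$. By the first half of the proof of Proposition 1 the $f'_\gamma$ span an admissible group, so they lie in $\Phi_{\max}$. Write $f'_\gamma=\sum_\delta u_{\gamma\delta}f_\delta$ with $u_{\gamma\delta}\in\mathbb Z$; these coefficients are unique, and all vanish when $f'_\gamma=0$, which is the case for all but finitely many $\gamma$. So $U(\delta)=\sum_\gamma u_{\gamma\delta}\gamma$, for $\delta\in B\cup Y$, is a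 finite sum. For $b\in B$ we have $u_{\gamma b}=f'_\gamma(b)=\delta_{\gamma b}$, because $f_\delta(b)=\delta_{\delta b}$ and $S'(b)=b$. So $U$ fixes $B$ and extends to a substitution, and for $v\in\Lambda$
$$U(S(v))=\sum_\delta f_\delta(v)\sum_\gamma u_{\gamma\delta}\gamma=\sum_\gamma f'_\gamma(v)\gamma=S'(v).\qquad\blacksquare$$

## 8. The iteration of $\Psi$ closes at $\omega\cdot n$, and not earlier in general

Example 3 suggested continuing the iteration through limits. How long does it take? This is not needed for decidability. Define $\Psi^0=\Lambda^*$, $\Psi^{\xi+1}=\Psi(\Psi^\xi)$, and $\Psi^\lambda=\bigcap_{\xi<\lambda}\Psi^\xi$ for limit ordinals $\lambda$.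

**Theorem 12.** $\Psi^{\omega\cdot n}=\Phi_{\max}$, and for every $n\ge1$ there is an instance with $\Psi^\xi\ne\Phi_{\max}$ for all $\xi<\omega\cdot n$.

*Proof.* **Upper bound.** All $\Psi^\xi$ contain $\Phi_{\max}$, and they decrease. Let $\Phi_0=\Psi^{\omega j}$ and $\Phi_k=\Psi^{\omega j+k}$, so $\Psi^{\omega(j+1)}=\bigcap_k\Phi_k$. If $\Phi_{k+1}=\Phi_k$ for some $k$, then $\Phi_k=\Phi_{\max}$ by fact 3, and the sequence is constant from then on. Otherwise we claim
$$\operatorname{rank}\bigcap_k\Phi_k<\operatorname{rank}\Phi_0 .$$
This is clear if some $\Phi_k$ has smaller rank than $\Phi_0$. If not, the standing hypothesis of Section 5 holds, and Lemmas 7 and 8 give $p$ and a subspace $D\subseteq L_\infty$ with $D\supsetneq K_p$. Let $f\in\bigcap_k\Phi_k$. Then $f$ is $\mathbb Z_p$-valued on every $L_k$, so $f(L_\infty)\subseteq\mathbb Z_p$. Since $f(D)$ is a $\mathbb Q_p$-subspace of $\mathbb Q_p$ contained in $\mathbb Z_p$, $f(D)=0$. But $D\not\subseteq K_p$, so some element of $\Phi_0$ does not kill $D$. Hence $\bigcap_k\Phi_k$ spans a proper subspace of $\mathbb Q\Phi_0$,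 which proves the claim. The rank starts at $n$ and can drop at most $n$ times; if it drops at each of the first $n$ limits, then $\Psi^{\omega\cdot n}=0$, which is stationary and so equal to $\Phi_{\max}$. In every case $\Psi^{\omega\cdot n}=\Phi_{\max}$.

**Sharpness.** Let $p_1,\dots,p_n$ be distinct primes, and take $n$ inequations without base dimensions:
$$\mathrm{real}\ (d_j^{\,p_j}\cdot d_{j+1})\le_D\mathrm{real}\ d_j\quad(1\le j<n),\qquad\mathrm{real}\ d_n^{\,p_n}\le_D\mathrm{real}\ d_n .$$
Write $f\in\Lambda^*$ as $(f_1,\dots,f_n)$. Then $f\in\Psi(\Phi)$ if and only if $f\in\Phi$, $f_j\in\{p_jg_j+g_{j+1}:g\in\Phi\}$ for $j<n$, and $f_n\in\{p_ng_n:g\in\Phi\}$. Each position may use its own $g$. For $\Phi=\mathbb Z^{j-1}\times p_j^k\mathbb Z\times0^{n-j}$ these conditions read as follows: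

* at positions $i<j-1$: $f_i\in p_i\mathbb Z+\mathbb Z=\mathbb Z$;
* at position $j-1$ (if $j>1$): $f_{j-1}\in p_{j-1}\mathbb Z+p_j^k\mathbb Z=\mathbb Z$, since the primes are distinct;
* at position $j$: $f_j\in p_j^{k+1}\mathbb Z$;
* at positions $i>j$: $f_i=0$.

So $\Psi(\Phi)=\mathbb Z^{j-1}\times p_j^{k+1}\mathbb Z\times0^{n-j}$. It follows by induction that
$$\Psi^{\omega l+k}=\mathbb Z^{n-l-1}\times p_{n-l}^k\mathbb Z\times0^l\qquad(0\le l<n,\ k<\omega).$$
Indeed, $\Psi^0=\mathbb Z^n$ has this form, the successor step was just computed with $j=n-l$, and at a limit $\bigcap_k\bigl(\mathbb Z^{n-l-1}\times p_{n-l}^k\mathbb Z\times0^l\bigr)=\mathbb Z^{n-l-1}\times0^{l+1}$, which for $l+1<n$ is the asserted form of $\Psi^{\omega(l+1)}$. All these groups are nonzero, while for $l=n-1$ the limit is $\Psi^{\omega\cdot n}=0=\Phi_{\max}$. $\blacksquare$
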